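\title{Lipschitz dependence on the data in the energy space for Schr\"odinger equations of cubic growth on compact three-manifolds}

\begin{abstract}
We consider the nonlinear Schr\"odinger equation $i\partial_tu+\Delta u=F(u)$ on a compact three-dimensional Riemannian manifold without boundary, with a gauge invariant Hamiltonian nonlinearity of at most cubic growth. Its flow map is known to be Lipschitz on bounded subsets of $H^s$ for $s>1$. We prove that this remains true in the energy space $H^1$, and that the flow map is $C^1$ there, with a derivative that is bounded and Lipschitz on bounded sets. The main step is the estimate $\|b\,c\,\nabla a\|_{L^1([0,T],L^2)}\le CT^{1/4}\|a_0\|_{H^1}\|b_0\|_{H^1}\|c_0\|_{H^1}$ for solutions $a,b,c$ of the linear equation. The frequency-localized $L^2_tL^\infty_x$ bound gives this estimate only with a logarithmic loss; the loss is removed by a local smoothing inequality of Morawetz type, which gains when the frequency of $a$ is much larger than that of $b$ or $c$.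
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $M$ be a compact Riemannian manifold without boundary, of dimension $3$, and let $\Delta$ be its (nonpositive) Laplace--Beltrami operator. We write $\|\cdot\|$ for the norm of $L^2(M)$, $|\nabla f|$ for the pointwise length of the gradient, and $\|f\|_{H^1}^2=\|f\|^2+\|\nabla f\|^2$. We study the Cauchy problem
\begin{equation}\label{eq:nls}
i\partial_tu+\Delta u=F(u),\qquad u(0)=u_0,
\end{equation}
where $F=\partial V/\partial\bar z$ and the potential $V:\mathbb C\to\mathbb R$ satisfies the following hypotheses.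
\begin{enumerate}
\item[(H1)] \emph{Gauge invariance}: $V(e^{i\theta}z)=V(z)$ for all $z\in\mathbb C$, $\theta\in\mathbb R$.
\item[(H2)] \emph{Growth}: $V\in C^\infty(\mathbb C)$ and, for some $\alpha\in(0,2]$, $|D^kV(z)|\le C_k(1+|z|)^{2+\alpha-k}$ for $k=0,1,2,\dots$, where $D^k$ stands for the derivatives of order $k$ in $z,\bar z$.
\item[(H3)] \emph{Lower bound}: $V(z)\ge-C(1+|z|)^\beta$ for some $\beta<10/3$.
\end{enumerate}
The model is $V=\frac12|z|^4$, for which $F=|z|^2z$ and $\alpha=2$. By (H2), $F$ grows at most cubically, and the Sobolev embedding $H^1(M)\subset L^6(M)$ gives $F(u)\in C(I,L^2)$ whenever $u\in C(I,H^1)$. A \emph{solution} on an interval $I$ is a function $u\in C(I,H^1)$ that satisfies the equation in the sense of distributions; equivalently, $u\in C^1(I,H^{-1})$ and $i\partial_tu=-\Delta u+F(u)$ in $H^{-1}$ at every time. Our starting point is the following theorem.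

\begin{theorem}[{\cite[Theorem 2]{CP}}]\label{thm:known}
Assume \textup{(H1)--(H3)}. Let $s\ge1$ and $u_0\in H^s(M)$. Then \eqref{eq:nls} has a unique global solution $u\in C(\mathbb R,H^s(M))$, and it conserves the mass $\|u\|^2$ and the energy $\mathcal E(u)=\int_M\big(|\nabla u|^2+V(u)\big)$. For every $T>0$, every $s>1$ and every bounded $B\subset H^s(M)$, the flow map $u_0\in B\mapsto u\in C([-T,T],H^s(M))$ is Lipschitz continuous.
\end{theorem}

The last assertion stops just short of $s=1$, the regularity that mass and energy control. Whether the flow map is still uniformly continuous for $s=1$ is left open in \cite{CP}. This is the question we answer: \emph{for every $M$ and $V$ as above, every $T>0$ and every bounded $B\subset H^1(M)$, is the map $u_0\in B\mapsto u\in C([-T,T],H^1(M))$ uniformly continuous?}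

Bounded subsets of $H^1$ are not compact, so uniform continuity on them is much stronger than continuity. It fails when data at ever higher frequencies, at distance tending to zero, acquire phases that differ by a fixed amount. A toy example is the continuous map $\Phi(u)=e^{i\|u\|_{H^1}\Delta}u$ on $H^1$: if $-\Delta e=\lambda^2e$ and $\|e\|_{H^1}=1$, then $e$ and $(1+\pi\lambda^{-2})e$ are at distance $\pi\lambda^{-2}$, while their images are at distance at least $2$. For the cubic equation a scaling heuristic suggests that nothing of this kind happens in $H^1$. In $\mathbb R^3$ the bump $N^{1/2}\phi(Nx)$ has a gradient norm independent of $N$; the nonlinearity rotates its phase at speed $|u|^2\sim N$, and the bump disperses in time $N^{-2}$, so the accumulated phase $N^{-1}$ is small. One therefore guesses that the answer is yes. The heuristic ignores that on a compact manifold waves refocus, and that eigenfunctions do not disperse at all; the work consists in showing that this does no harm.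

\subsection{Results}

\begin{theorem}\label{thm:A}
Assume \textup{(H1)--(H3)}. For every $T>0$ and every bounded $B\subset H^1(M)$ there is a constant $\Lambda$ such that the solutions $u,v$ of \eqref{eq:nls} with data $u_0,v_0\in B$ satisfy
\[
\sup_{|t|\le T}\|u(t)-v(t)\|_{H^1}\le\Lambda\|u_0-v_0\|_{H^1}.
\]
One may take $\Lambda=2^{1+T/\tau}$ with $\tau=\tau(B)\in(0,1]$ independent of $T$.
\end{theorem}

The answer to the question is therefore yes. Some growth of $\Lambda$ in $T$ cannot be avoided: for $F=|z|^2z$ the functions $u=c\,e^{-ic^2t}$, $c\in\mathbb R$, are solutions that are constant in space, and $|\partial_cu|=(1+4c^4t^2)^{1/2}$.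

The solutions are built by a contraction argument in the following space. For $I=[t_0,t_0+\tau]$ with $0<\tau\le1$ let
\[
X_I=\{u\in C(I,H^1):\ (i\partial_t+\Delta)u\in L^1(I,H^1)\},\qquad
\|u\|_{X_I}=\|u(t_0)\|_{H^1}+\|(i\partial_t+\Delta)u\|_{L^1(I,H^1)} .
\]
If $u\in X_I$ and $f=(i\partial_t+\Delta)u$, then solving the ordinary differential equation for each coefficient of $u$ in an eigenbasis of $\Delta$ gives Duhamel's formula
\begin{equation}\label{eq:duhamel}
u(t)=e^{i(t-t_0)\Delta}u(t_0)-i\int_{t_0}^te^{i(t-s)\Delta}f(s)\,ds ,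
\end{equation}
and conversely every pair $(u(t_0),f)\in H^1\times L^1(I,H^1)$ defines an element of $X_I$ by this formula. So $X_I$ is a Banach space, and since $e^{it\Delta}$ is an isometry of $H^1$,
\begin{equation}\label{eq:Xsup}
\sup_{t\in I}\|u(t)\|_{H^1}\le\|u\|_{X_I}.
\end{equation}
The local theory uses neither gauge invariance, nor the Hamiltonian structure, nor a sign condition. It needs only
\begin{equation}\label{eq:F}
F\in C^3(\mathbb C,\mathbb C),\qquad F(0)=0,\qquad |D^kF(z)|\le C(1+|z|)^{3-k}\quad(0\le k\le3),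
\end{equation}
where differentiability is meant in the real sense, as it is for all maps between function spaces below.

\begin{theorem}\label{thm:B}
\textup{(a)} Let $F$ satisfy \eqref{eq:F}. For every $\rho>0$ there is $\tau=\tau(\rho)\in(0,1]$ such that for $\|u_0\|_{H^1}\le\rho$ equation \eqref{eq:nls} has a solution $u\in X_{[0,\tau]}$, unique in the ball $\|u\|_{X_{[0,\tau]}}\le2\rho$. On $\{\|u_0\|_{H^1}<\rho\}$ the map $u_0\mapsto u\in X_{[0,\tau]}$ is $C^1$ with Lipschitz derivative, and it is Lipschitz with constant $2$.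

\textup{(b)} Assume \textup{(H1)--(H3)}. For every $T>0$ the map $u_0\in H^1\mapsto u\in C([-T,T],H^1)$ is $C^1$, and on bounded sets its derivative is bounded and Lipschitz.
\end{theorem}

To close a contraction in $X_I$ one has to bound $\nabla F(u)$ in $L^1(I,L^2)$, and for cubic $F$ this gradient is bounded by products of two functions and one gradient. A \emph{free solution} is a function $a(t)=e^{it\Delta}a_0$; its norms $\|a\|$ and $\|\nabla a\|$ do not depend on $t$. Everything rests on the following estimate.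

\begin{theorem}\label{thm:tri}
There is a constant $C$ such that for $0<T\le1$ and all free solutions $a,b,c$ with data $a_0,b_0,c_0\in H^1(M)$,
\[
\|\,b\,c\,\nabla a\|_{L^1([0,T],L^2(M))}\le C\,T^{1/4}\|a_0\|_{H^1}\|b_0\|_{H^1}\|c_0\|_{H^1}.
\]
\end{theorem}

Section~\ref{sec:idea} locates the difficulty and shows the mechanism that overcomes it in an explicit example. Sections \ref{sec:tools}--\ref{sec:tri} prove Theorem~\ref{thm:tri}, and Sections \ref{sec:local}--\ref{sec:diff} deduce Theorems \ref{thm:A} and~\ref{thm:B}.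

\medskip\noindent\emph{Conventions.} The letter $C$ denotes constants that depend only on $M$ and $F$. We write $L^p_TL^q=L^p([0,T],L^q(M))$ and $L^p_IL^q=L^p(I,L^q(M))$. The metric $\langle\cdot,\cdot\rangle$ and Hessians are extended bilinearly to complex vectors, so $|X|^2=\langle X,\bar X\rangle$. In the proof of Theorem~\ref{thm:tri} we assume that $M$ is connected, with distance function $d(x,y)$; the general case follows by adding the estimates for the finitely many components.

\section{The logarithmic loss and two Gaussian wave packets}\label{sec:idea}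

Let $P_N$, $N=1,2,4,\dots$, be smooth spectral cutoffs to $\sqrt{-\Delta}\sim N$ with $\sum_NP_N=1$ (they are defined in Section~\ref{sec:tools}). The dispersive information available on every compact three-manifold leads to the bound $\|e^{it\Delta}P_Ng\|_{L^2_TL^\infty}\le CNT^{1/4}\|P_Ng\|$ of Lemma~\ref{lem:str}. With H\"older's inequality it gives
\begin{equation}\label{eq:naive}
\|bc\nabla a\|_{L^1_TL^2}\le\|\nabla a\|\,\|b\|_{L^2_TL^\infty}\|c\|_{L^2_TL^\infty}\le CT^{1/2}\|\nabla a\|\Big(\sum_NN\|P_Nb_0\|\Big)\Big(\sum_LL\|P_Lc_0\|\Big).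
\end{equation}
The $H^1$ norm controls the sequence $N\|P_Nb_0\|$ in $\ell^2$, whereas \eqref{eq:naive} asks for $\ell^1$. For $b_0\in H^s$ with $s>1$ the sequence has an extra factor $N^{1-s}$ and the sum converges. For $s=1$ and frequencies up to $R$, the Cauchy--Schwarz inequality leaves a factor $(\log R)^{1/2}$. The power of $N$ in Lemma~\ref{lem:str} cannot be lowered (Example~\ref{ex:zonal}), so the gain has to come from the step that separates $\nabla a$ from $b$.

That step, $\||\nabla a|\,b\|_{L^2L^2}\le\|\nabla a\|_{L^\infty L^2}\|b\|_{L^2L^\infty}$, is sharp only if $\nabla a$ sits where $|b|$ is largest, for as long as $|b|$ is large. A function of frequency $N$ peaks on a ball of radius $N^{-1}$ during a time $N^{-2}$. A wave of frequency $R\gg N$ travels at speed $2R$ and crosses that ball in time $(NR)^{-1}$, a fraction $N/R$ of the time available. In $\mathbb R^3$ this can be computed exactly. Let $z=1+2iN^2t$, $\sigma=|z|$, $\xi\in\mathbb R^3$ with $|\xi|=R$, and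
\[
b(t,x)=z^{-3/2}e^{-N^2|x|^2/(2z)},\qquad w(t,x)=e^{i(x\cdot\xi-R^2t)}\,b(t,x-2t\xi).
\]
Both solve $i\partial_tu+\Delta u=0$; the function $w$ stands for a component of $\nabla a$, which in $\mathbb R^3$ is again a free solution. We have $|b|^2=\sigma^{-3}e^{-N^2|x|^2/\sigma^2}$, so $\|b\|^2=\|w\|^2=\pi^{3/2}N^{-3}$. With $s=2N^2t$ we have $\sigma^2=1+s^2$ and $\|b\|^2_{L^2_tL^\infty}=\int\sigma^{-3}dt=N^{-2}$. H\"older's inequality thus gives $\|wb\|^2_{L^2_{t,x}}\le\pi^{-3/2}N\|w\|^2\|b\|^2$. On the other hand, $|x|^2+|x-2t\xi|^2=2|x-t\xi|^2+2t^2R^2$, so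
\[
\int_{\mathbb R^3}|w|^2|b|^2dx=\Big(\frac\pi2\Big)^{3/2}N^{-3}(1+s^2)^{-3/2}\exp\Big(-\frac{R^2}{2N^2}\,\frac{s^2}{1+s^2}\Big).
\]
The substitution $y=s(1+s^2)^{-1/2}$ has $dy=(1+s^2)^{-3/2}ds$, and therefore
\begin{equation}\label{eq:gauss}
\frac{\|wb\|^2_{L^2(\mathbb R\times\mathbb R^3)}}{\|w\|^2\|b\|^2}=2^{-5/2}\pi^{-3/2}\,N\int_{-1}^1e^{-R^2y^2/(2N^2)}\,dy .
\end{equation}
For $R\le N$ the integral lies between $1$ and $2$, and H\"older's inequality is sharp up to a constant. For $R\gg N$ the integral is at most $\sqrt{2\pi}\,N/R$: this is the gain.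

Three things must be supplied to turn \eqref{eq:gauss} into a proof on $M$. First, $b$ is an arbitrary function of frequency $N$. A duality argument replaces it by the kernel of $e^{it\Delta}$ at frequency $N$, which, like the Gaussian, is large only for $|t|\lesssim N^{-2}$ and $d(x,y)\lesssim N^{-1}$ (Section~\ref{sec:tools}). This description holds for times up to $N^{-1}$; a unit interval consists of about $N$ such windows, which turns the factor $N$ in \eqref{eq:gauss} into $N^2$. Second, $a$ is an arbitrary function of frequency at least $R$, and we need an inequality saying that it cannot stay in a small ball (Section~\ref{sec:smoothing}). Third, on a compact manifold the fast wave comes back, and a gain $N/R\to0$ is impossible for fixed $N$: for $b\equiv1$ one has $\||\nabla a|\,b\|_{L^2([0,1]\times M)}=\|\nabla a\|$ whatever the frequency of $a$. The gain will be a negative power of $\min(N,R/N)$. It is trivial at $N=1$ and at $N=R$ and decays geometrically away from these two ends, which is all that the sum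 over dyadic $N\le R$ requires.

\section{Spectral cutoffs and the localized propagator}\label{sec:tools}

Let $(e_j)$ be an orthonormal basis of $L^2(M)$ with $-\Delta e_j=\lambda_j^2e_j$, $\lambda_j\ge0$. For a bounded function $\psi$, the operator $\psi(\sqrt{-\Delta})$ multiplies $e_j$ by $\psi(\lambda_j)$. If $f=\sum f_je_j$, then $\|\nabla f\|^2=\sum\lambda_j^2|f_j|^2$.

\subsection{Littlewood--Paley decomposition}
Fix an even $\eta\in C_c^\infty(\mathbb R)$, nonincreasing on $[0,\infty)$, equal to $1$ on $[-1,1]$ and supported in $[-2,2]$. The capitals $N,L,A$ denote dyadic integers $1,2,4,\dots$. Put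
\[
P_1=\eta(\sqrt{-\Delta}),\qquad P_N=\eta(\sqrt{-\Delta}/N)-\eta(2\sqrt{-\Delta}/N)\quad(N\ge2).
\]
The symbols are nonnegative with sum $1$, so the sum of their squares is at most $1$; for $N\ge2$ the symbol of $P_N$ is supported in $N/2\le\lambda\le2N$. Consequently
\begin{equation}\label{eq:LP}
\|\nabla P_Nf\|\le2N\|P_Nf\|,\qquad \|P_Nf\|\le2N^{-1}\|\nabla P_Nf\|\ \ (N\ge2),\qquad\sum_NN^2\|P_Nf\|^2\le4\|f\|_{H^1}^2 .
\end{equation}
Fix an even $\tilde\varphi\in C_c^\infty(\mathbb R,[0,1])$ equal to $1$ on $\frac12\le|\lambda|\le2$ and supported in $\frac14\le|\lambda|\le4$. Let $\tilde P_N=\tilde\varphi(\sqrt{-\Delta}/N)$ for $N\ge2$ and $\tilde P_1=\eta(\sqrt{-\Delta}/2)$, so that $\tilde P_NP_N=P_N$. These operators have finite rank. Let $K_N(t,x,y)$ be the kernel of $e^{it\Delta}\tilde P_N^2$; for $N\ge2$,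
\begin{equation}\label{eq:K}
K_N(t,x,y)=\sum_j\psi(\lambda_j/N)\,e_j(x)\overline{e_j(y)},\qquad\psi(\lambda)=e^{-itN^2\lambda^2}\tilde\varphi(\lambda)^2 .
\end{equation}
The kernel enters through the following form of the $TT^*$ argument. For an interval $I$, $f\in L^2(M)$ and $h\in L^1(I\times M)$,
\begin{equation}\label{eq:TT}
\Big|\int_I\!\int_M(e^{it\Delta}\tilde P_Nf)\,\bar h\Big|^2\le\|f\|^2\int_I\!\int_I\!\int_M\!\int_M|K_N(t-s,x,y)|\,|h(t,x)|\,|h(s,y)|\,dx\,dy\,dt\,ds .
\end{equation}
Indeed, the integral on the left is $\sum_jf_jH_j$ with $H_j=\tilde\varphi(\lambda_j/N)\iint e^{-it\lambda_j^2}e_j\bar h$, and expanding the squares gives $\sum_j|H_j|^2=\int K_N(t-s,x,y)\overline{h(t,x)}h(s,y)$.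

We use two elementary summation facts. Young's inequality: $\iint k(t-s)p(t)q(s)\,dt\,ds\le\|k\|_{L^1}\|p\|_{L^2}\|q\|_{L^2}$ for nonnegative functions on $\mathbb R$. Its discrete version (Schur's test): for $\epsilon>0$ and nonnegative sequences indexed by dyadic integers,
\begin{equation}\label{eq:schur}
\sum_{A,N}\min(A/N,N/A)^{\epsilon}\,p_Aq_N\le C_\epsilon\|p\|_{\ell^2}\|q\|_{\ell^2}.
\end{equation}

\subsection{Estimates at scale $1/N$}
A function of frequency $N$ is essentially constant at scale $1/N$. On a manifold this follows from elliptic regularity after rescaling.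

\begin{lemma}\label{lem:bern}
For $f\in C^\infty(M)$ and real $N\ge1$,
\[
\|f\|_{L^\infty}\le CN^{3/2}\big(\|f\|+\|N^{-2}\Delta f\|\big),\qquad\|\nabla f\|_{L^\infty}\le CN\big(\|f\|_{L^\infty}+\|N^{-2}\Delta f\|_{L^\infty}\big).
\]
\end{lemma}

\begin{proof}
Fix $r_0\le1$ smaller than the injectivity radius and $x\in M$. In normal coordinates at $x$ we have $\Delta=g^{ij}\partial_i\partial_j+b^k\partial_k$ on $|y|<r_0$, with coefficients bounded in $C^1$ and $(g^{ij})$ uniformly elliptic, uniformly in $x$ by compactness. For a function $v$ on $M$ let $v_N(z)=v(\exp_x(z/N))$, $|z|<r_0$. The operator $\mathcal L_N=g^{ij}(z/N)\partial_i\partial_j+N^{-1}b^k(z/N)\partial_k$ obeys the same bounds uniformly in $N$, and $\mathcal L_Nf_N=(N^{-2}\Delta f)_N$. The interior estimate \cite[Theorem 9.11]{GT}, applied to real and imaginary parts, gives for $1<p<\infty$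
\[
\|f_N\|_{W^{2,p}(|z|<r_0/2)}\le C_p\big(\|f_N\|_{L^p(|z|<r_0)}+\|\mathcal L_Nf_N\|_{L^p(|z|<r_0)}\big).
\]
In dimension $3$, $W^{2,2}\subset C^0$ and $W^{2,4}\subset C^1$. For the first inequality take $p=2$ and use $\|v_N\|_{L^2(|z|<r_0)}\le CN^{3/2}\|v\|$. For the second take $p=4$ and use $|\nabla f(x)|=N|\nabla f_N(0)|$.
\end{proof}

Apply the first inequality with $N=1+\lambda$ to $f=\sum_{\lambda_j\le\lambda}\overline{e_j(x)}\,e_j$, for which $f(x)=\|f\|^2$ and $\|N^{-2}\Delta f\|\le\|f\|$. This gives H\"ormander's local Weyl bound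
\begin{equation}\label{eq:weyl}
\sum_{\lambda_j\le\lambda}|e_j(x)|^2\le C(1+\lambda)^3\qquad(x\in M,\ \lambda\ge0).
\end{equation}

\subsection{The kernel}
We use two further facts. The first is the \emph{semiclassical dispersive estimate} of Burq, G\'erard and Tzvetkov \cite[Lemma 2.5]{BGT}: for $\phi\in C_c^\infty(\mathbb R)$ there are $\epsilon_0,C>0$ such that
\begin{equation}\label{eq:disp}
\|e^{it\Delta}\phi(h^2\Delta)f\|_{L^\infty}\le C|t|^{-3/2}\|f\|_{L^1}\qquad\text{for }h\in(0,1],\ 0<|t|\le\epsilon_0h .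
\end{equation}
The time restriction has a plain meaning: frequency $1/h$ travels at speed about $1/h$, so in time $\epsilon_0h$ it covers a small fixed distance. The second fact is \emph{finite propagation speed} for the wave equation: $\cos(s\sqrt{-\Delta})f$ is supported within distance $|s|$ of the support of $f$.

\begin{lemma}\label{lem:kernel}
\begin{enumerate}
\item[(a)] $|K_N(t,x,y)|\le CN^3$ for all $N,t,x,y$.
\item[(b)] There is $\epsilon_0>0$ such that $|K_N(t,x,y)|\le C|t|^{-3/2}$ for $N\ge2$ and $0<|t|\le\epsilon_0/N$.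
\item[(c)] If $N\ge2$, $\kappa\ge1$, $|t|\le\kappa N^{-2}$ and $d(x,y)\ge1/N$, then $|K_N(t,x,y)|\le CN^3\kappa^2(Nd(x,y))^{-2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Only $\lambda_j\le4N$ contribute to the kernel; use the Cauchy--Schwarz inequality and \eqref{eq:weyl}.

(b) Apply \eqref{eq:disp} with $h=1/N$, $\phi(\sigma)=\tilde\varphi(\sqrt{-\sigma})^2$ for $\sigma<0$ and $\phi=0$ for $\sigma\ge0$. This $\phi$ is smooth because $\tilde\varphi$ vanishes near $0$, and it does not depend on $N$. For a continuous kernel the $L^1\to L^\infty$ norm is the supremum of its modulus.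

(c) The Schr\"odinger group has no finite propagation speed, but an even function of $\sqrt{-\Delta}$ is a superposition of the operators $\cos(s\sqrt{-\Delta})$, which do. We discard the part of the superposition that cannot reach from $y$ to $x$ and estimate the rest. The function $\psi$ in \eqref{eq:K} is even, supported in $[-4,4]$, bounded by $1$, and $\|\psi''\|_{L^\infty}\le C\kappa^2$ because $|tN^2|\le\kappa$ and $\kappa\ge1$. Let $S=Nd(x,y)\ge1$, and fix an even $\chi\in C_c^\infty(\mathbb R)$, equal to $1$ near $0$ and supported in $[-c,c]$ with $c<1$. Write $\psi=\psi_1+\psi_2$ with $\hat\psi_1(\sigma)=\chi(\sigma/S)\hat\psi(\sigma)$. Since $\hat\psi_1$ is even,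
\[
\psi_1(\sqrt{-\Delta}/N)=\frac1{2\pi}\int\chi(\sigma/S)\hat\psi(\sigma)\cos(\sigma\sqrt{-\Delta}/N)\,d\sigma ,
\]
and only wave times $|\sigma|/N\le c\,d(x,y)$ occur. The kernel of this operator is smooth, as $\psi_1$ is a Schwartz function, and it vanishes on the open set of pairs at distance greater than $c\,d(x,y)$, in particular at $(x,y)$.

Let $\omega$ be the inverse Fourier transform of $\chi$; it is even, Schwartz, and $\int\omega=\chi(0)=1$. Then $\psi_1(\lambda)=\int\psi(\lambda-\zeta/S)\omega(\zeta)\,d\zeta$, so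
\[
\psi_2(\lambda)=\int\big[\psi(\lambda)-\psi(\lambda-\zeta/S)\big]\omega(\zeta)\,d\zeta .
\]
The bracket equals $\psi'(\lambda)\zeta/S$ up to an error $\frac12\|\psi''\|_{L^\infty}\zeta^2S^{-2}$, and $\int\zeta\omega(\zeta)\,d\zeta=0$; hence $|\psi_2|\le C\kappa^2S^{-2}$. If $|\lambda|\ge8$, then $\psi(\lambda)=0$ and the bracket vanishes unless $|\zeta|\ge S(|\lambda|-4)\ge S|\lambda|/2$, so $|\psi_2(\lambda)|\le C(S|\lambda|)^{-6}$. Together, $|\psi_2(\lambda)|\le C\kappa^2S^{-2}(1+|\lambda|)^{-6}$. Grouping the eigenvalues into $\lambda_j\le N$ and $2^{k-1}N<\lambda_j\le2^kN$, $k\ge1$, we get from \eqref{eq:weyl}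
\[
\sum_j(1+\lambda_j/N)^{-6}|e_j(x)|^2\le C\sum_{k\ge0}2^{-6k}(1+2^kN)^3\le CN^3 ,
\]
and the Cauchy--Schwarz inequality bounds $\sum_j\psi_2(\lambda_j/N)e_j(x)\overline{e_j(y)}$ by $C\kappa^2S^{-2}N^3$.
\end{proof}

\section{The $L^2_tL^\infty_x$ bound}\label{sec:str}

\begin{lemma}\label{lem:str}
For $0<T\le1$, all $N$ and $g\in L^2(M)$,
\[
\|e^{it\Delta}P_Ng\|_{L^2_TL^\infty}\le CNT^{1/4}\|P_Ng\|,\qquad\|\nabla e^{it\Delta}P_Ng\|_{L^2_TL^\infty}\le CN^2T^{1/4}\|P_Ng\| .
\]
\end{lemma}

\begin{proof}
Let $f\in L^2$ and $U(t)=e^{it\Delta}\tilde P_Nf$. We show that $\|U\|^2_{L^2_TL^\infty}\le CN^2T^{1/2}\|f\|^2$. The Cauchy--Schwarz inequality and \eqref{eq:weyl} give $\|U(t)\|_{L^\infty}\le CN^{3/2}\|f\|$, hence $\|U\|^2_{L^2_TL^\infty}\le CTN^3\|f\|^2$. This suffices for $N=1$. Let $N\ge2$ and let $I$ be an interval of length at most $\epsilon_0/N$. For $t,s\in I$, Lemma~\ref{lem:kernel}(a),(b) gives $|K_N(t-s,x,y)|\le Ck(t-s)$ with $k(t)=\min(N^3,|t|^{-3/2})$, and $\int k=2N+4N$. By \eqref{eq:TT} and Young's inequality,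 $|\iint U\bar h|^2\le CN\|f\|^2\|h\|^2_{L^2_IL^1}$. The supremum of $|\iint U\bar h|$ over $\|h\|_{L^2_IL^1}\le1$ is $\|U\|_{L^2_IL^\infty}$ (as $U$ is continuous, cut $I$ into short pieces and concentrate $h$ near a maximum point of $|U|$ on each). So $\|U\|^2_{L^2_IL^\infty}\le CN\|f\|^2$, and covering $[0,T]$ by at most $1+TN/\epsilon_0$ such intervals gives $\|U\|^2_{L^2_TL^\infty}\le CN(1+TN)\|f\|^2$. The smaller of the two bounds is at most
\[
CN^2\big(T+\min(TN,N^{-1})\big)\|f\|^2\le CN^2\big(T+T^{1/2}\big)\|f\|^2,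
\]
because a minimum is at most the geometric mean. The first estimate follows with $f=P_Ng$. For the second, apply Lemma~\ref{lem:bern} to $e^{it\Delta}P_Ng$ at each time, and use the bound on $U$ with $f=P_Ng$ and with $f=N^{-2}\Delta P_Ng$, whose norm is at most $4\|P_Ng\|$.
\end{proof}

\begin{example}\label{ex:zonal}
On the unit sphere $S^3$ let $\theta\in[0,\pi]$ be the distance to a pole and $Z_n=\sin(n\theta)/\sin\theta$, $n\ge1$. Since $\Delta(p(\theta)/\sin\theta)=(p''+p)/\sin\theta$, we have $-\Delta Z_n=(n^2-1)Z_n$. Moreover $\|Z_n\|^2=4\pi\int_0^\pi\sin^2(n\theta)\,d\theta=2\pi^2$ and $\|Z_n\|_{L^\infty}=n$, attained at the poles. As $|e^{it\Delta}Z_n|=|Z_n|$, we get $\|e^{it\Delta}Z_n\|_{L^2([0,1],L^\infty)}=(2\pi^2)^{-1/2}\,n\|Z_n\|$. The factor $N$ in Lemma~\ref{lem:str} is therefore sharp.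
\end{example}

\section{Local smoothing in small balls}\label{sec:smoothing}

We now bound the time that the energy of a free solution can spend in a ball of radius $r$. For a wave of frequency $R$ we expect a fraction given by the crossing time $r/R$, and $\|a\|\,\|\nabla a\|\approx R^{-1}\|\nabla a\|^2$; this is the first term below.

\begin{lemma}\label{lem:ls}
There is $\delta\in(0,1]$ such that for every smooth free solution $a$, every $x_0\in M$, $0<r\le\delta$, and every bounded interval $J$,
\[
\int_J\int_{B(x_0,r)}|\nabla a|^2\le C\Big(r\|a\|\|\nabla a\|+r|J|\,\|\nabla a\|^2+|J|r^{-2}\|a\|^2\Big).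
\]
\end{lemma}

\begin{proof}
\emph{The identity.} For real $\psi\in C^\infty(M)$ let $\mathcal M(t)=\operatorname{Im}\int\bar a\langle\nabla\psi,\nabla a\rangle$, the momentum of $a$ in the direction $\nabla\psi$. From $\partial_ta=i\Delta a$,
\[
\mathcal M'=-\operatorname{Re}\int\Delta\bar a\,\langle\nabla\psi,\nabla a\rangle+\operatorname{Re}\int\bar a\langle\nabla\psi,\nabla\Delta a\rangle=-2\operatorname{Re}\int\Delta\bar a\,\langle\nabla\psi,\nabla a\rangle-\operatorname{Re}\int\Delta\psi\,\bar a\,\Delta a ,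
\]
after integrating by parts in the second integral. Integrating by parts once more, the first term on the right equals
\[
2\int\operatorname{Hess}\psi(\nabla a,\nabla\bar a)+2\operatorname{Re}\int\operatorname{Hess}a(\nabla\psi,\nabla\bar a)=2\int\operatorname{Hess}\psi(\nabla a,\nabla\bar a)-\int\Delta\psi\,|\nabla a|^2,
\]
since $2\operatorname{Re}\operatorname{Hess}a(\nabla\psi,\nabla\bar a)=\langle\nabla\psi,\nabla|\nabla a|^2\rangle$. By $\operatorname{Re}(\bar a\Delta a)=\frac12\Delta|a|^2-|\nabla a|^2$, the second term equals $\int\Delta\psi|\nabla a|^2-\frac12\int\Delta^2\psi\,|a|^2$. The terms with $\Delta\psi|\nabla a|^2$ cancel: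
\begin{equation}\label{eq:mor}
\mathcal M'=2\int\operatorname{Hess}\psi(\nabla a,\nabla\bar a)-\frac12\int\Delta^2\psi\,|a|^2 .
\end{equation}

\emph{The weight.} We want $|\nabla\psi|\le C$, so that $|\mathcal M|\le C\|a\|\|\nabla a\|$, and a Hessian of size $1/r$ on $B(x_0,r)$ that is nowhere very negative. The distance $d=d(\cdot,x_0)$ has a bounded gradient and is convex near $x_0$, but it is singular at $x_0$ and its Hessian vanishes in the radial direction. Rounding it off at scale $r$ cures both defects. No nonconstant function on $M$ is convex, so we also cut off at a fixed distance.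

Let $q=d^2/2$. In normal coordinates $y$ at $x_0$, $q=|y|^2/2$ and $(\operatorname{Hess}q)_{ij}=\delta_{ij}-\Gamma^k_{ij}y_k$. By compactness there is $\delta\in(0,1]$, with $2\delta$ less than the injectivity radius, such that $\operatorname{Hess}q\ge\frac12g$ on $d\le\delta$, for all $x_0$. Differentiating $|\nabla q|^2=2q$ gives $\operatorname{Hess}q(\nabla q,\cdot)=dq$. Thus, for $0<d\le\delta$, the unit radial vector $\partial_d=\nabla q/d$ satisfies $\operatorname{Hess}q(\partial_d,\partial_d)=1$ and $\operatorname{Hess}q(\partial_d,Y)=0$ for $Y\perp\partial_d$. Let $f=\sqrt{r^2+2q}$ and $\psi=\chi(d)f$, where $\chi$ is smooth, $\chi=1$ on $[0,\delta]$ and $\chi=0$ on a neighborhood of $[2\delta,\infty)$.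

On $d\le\delta$ we have $\operatorname{Hess}\psi=f^{-1}\operatorname{Hess}q-f^{-3}dq\otimes dq$, so for a real vector $X=\lambda\partial_d+Y$ with $Y\perp\partial_d$,
\[
\operatorname{Hess}\psi(X,X)=\lambda^2\big(f^{-1}-d^2f^{-3}\big)+f^{-1}\operatorname{Hess}q(Y,Y)\ge r^2f^{-3}\lambda^2+\tfrac12f^{-1}|Y|^2 .
\]
Hence $\operatorname{Hess}\psi\ge0$ on $d\le\delta$. On $d\le r$ we have $f\le\sqrt2\,r$, both coefficients are at least $(2\sqrt2\,r)^{-1}$, and $\operatorname{Hess}\psi\ge\frac1{3r}g$ (at $x_0$ by continuity). On $\delta\le d\le2\delta$ we have $\delta\le f\le C$, so $|\operatorname{Hess}\psi|\le C$. Finally $f(y)=rG(y/r)$ with $G(z)=\sqrt{1+|z|^2}$, whose derivatives of each order $\ge1$ are bounded. So $|\partial^\gamma f|\le C_\gamma r^{1-|\gamma|}$ for $|\gamma|\ge1$, and by the product rule, $|f|\le C$ and $r\le1$, also $|\partial^\gamma\psi|\le Cr^{1-|\gamma|}$ for $1\le|\gamma|\le4$. This gives $|\nabla\psi|\le C$ and, since $\Delta^2$ has order four, bounded coefficients and no term of order zero, $|\Delta^2\psi|\le Cr^{-3}$.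 All constants are uniform in $x_0$ and $r$.

\emph{Conclusion.} We have $\operatorname{Hess}\psi(\nabla a,\nabla\bar a)=\operatorname{Hess}\psi(X_1,X_1)+\operatorname{Hess}\psi(X_2,X_2)$ with $X_1=\operatorname{Re}\nabla a$, $X_2=\operatorname{Im}\nabla a$. Integrating \eqref{eq:mor} over $J$ gives
\[
\frac2{3r}\int_J\int_{B(x_0,r)}|\nabla a|^2\le C\|a\|\|\nabla a\|+C|J|\,\|\nabla a\|^2+C|J|r^{-3}\|a\|^2 .
\]
Multiply by $r$.
\end{proof}

The second term, produced by the cutoff, accounts for waves that return to the ball, and it cannot be dropped. For $a=e^{it\Delta}Z_n$ on $S^3$, $J=[0,1]$ and fixed $r$, the left side is $4\pi\int_0^r(n\cos n\theta-\sin n\theta\cot\theta)^2d\theta=(2\pi r+o(1))n^2$ as $n\to\infty$, while the first and third terms are $O(n)$. The third term expresses the uncertainty principle: it exceeds the trivial bound $|J|\|\nabla a\|^2$ unless $r$ is larger than the wavelength $\|a\|/\|\nabla a\|$.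

\section{The bilinear gain}\label{sec:bil}

For $1\le N\le R$ let
\[
\Gamma(N,R)=\min(N,R/N)^{-1/16}\le1 .
\]

\begin{proposition}\label{prop:bil}
Let $N$ be dyadic, $R\ge N$, $g\in L^2(M)$, and let $a$ be a smooth free solution with
\begin{equation}\label{eq:high}
\|a\|\le2R^{-1}\|\nabla a\| .
\end{equation}
Then
\[
\big\|\,|\nabla a|\;e^{it\Delta}P_Ng\big\|_{L^2([0,1]\times M)}\le CN\,\Gamma(N,R)\,\|\nabla a\|\,\|P_Ng\| .
\]
With $\Gamma$ replaced by $1$ the estimate holds for every smooth free solution $a$; in particular \eqref{eq:high} is not needed when $N=1$.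
\end{proposition}

Condition \eqref{eq:high} says that $a$ has frequency at least about $R$ on average. It holds if the spectrum of $a$ lies in $\lambda\ge R/2$; no upper bound on the spectrum is required, and this will matter in Section~\ref{sec:tri}.

When the low-frequency factor peaks at a known place, Lemma~\ref{lem:ls} gives a gain at once. Take $M=S^3$, the factor $e^{it\Delta}Z_n$ with $n\le R$, and $E=\|\nabla a\|$. We have $|Z_n|\le n$ within distance $r\le\delta$ of the two poles and $|Z_n|\le1/\sin\theta\le C/r$ elsewhere, so Lemma~\ref{lem:ls} with $J=[0,1]$ gives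
\[
\int_0^1\!\!\int|\nabla a|^2|Z_n|^2\le CE^2\big(n^2(rR^{-1}+r+r^{-2}R^{-2})+r^{-2}\big)\le CE^2(n^2r+r^{-2}),
\]
which is $CE^2n^{4/3}$ for $r=n^{-2/3}$, against $E^2n^2$ from H\"older's inequality. In general the peaks move and we do not know where they are. The inequality \eqref{eq:TT} reduces the problem to the kernel, whose peak is on the diagonal.

\begin{proof}[Proof of Proposition~\ref{prop:bil}]
Let $E=\|\nabla a\|$, $m=|\nabla a|$, $\mu=\min(N,R/N)\ge1$. The last assertion follows from $\|m\|_{L^\infty L^2}=E$ and Lemma~\ref{lem:str}. It also settles the case $N<N_*:=\max(2,4\delta^{-2})$, where $\mu\le N_*$ is bounded. Let $N\ge N_*$, and set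
\[
\kappa=\mu^{1/4},\qquad\nu=\mu^{1/2},\qquad r=\nu/N .
\]
Then $r\ge1/N$ and, since $\mu\le N$, $2r\le2N^{-1/2}\le\delta$. The numbers $\kappa$ and $\nu$ enlarge the natural scales $N^{-2}$ in time and $N^{-1}$ in space.

Let $I$ be an interval of length $\epsilon_0/N$ and $h\in L^2(I\times M)$, extended by zero to $\mathbb R\times M$; write $\|h\|_2$ for its norm. By \eqref{eq:TT} applied to $mh$, and duality in $L^2(I\times M)$, an estimate
\begin{equation}\label{eq:Q}
Q:=\int|K_N(t-s,x,y)|\,|mh|(t,x)\,|mh|(s,y)\le CE^2N\mu^{-1/8}\|h\|_2^2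
\end{equation}
implies $\|m\,e^{it\Delta}P_Ng\|^2_{L^2(I\times M)}\le CE^2N\mu^{-1/8}\|P_Ng\|^2$. Adding this over at most $CN$ intervals that cover $[0,1]$ gives $CE^2N^2\mu^{-1/8}\|P_Ng\|^2$, the square of the claimed bound. We prove \eqref{eq:Q} by splitting the domain of integration into three regions. In the first two the kernel is small, and we only use $\|m(t)h(t)\|_{L^1}\le E\|h(t)\|$.

\emph{Region 1: $|t-s|>\kappa N^{-2}$.} As $|t-s|\le\epsilon_0/N$, Lemma~\ref{lem:kernel}(b) and Young's inequality bound the contribution by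
\[
CE^2\|h\|_2^2\int_{|t|>\kappa N^{-2}}|t|^{-3/2}dt=CE^2N\kappa^{-1/2}\|h\|_2^2 .
\]

\emph{Region 2: $|t-s|\le\kappa N^{-2}$, $d(x,y)>r$.} Here $Nd(x,y)>\nu\ge1$, so $|K_N|\le CN^3\kappa^2\nu^{-2}$ by Lemma~\ref{lem:kernel}(c). By Young's inequality the contribution is at most $CN^3\kappa^2\nu^{-2}\cdot\kappa N^{-2}E^2\|h\|_2^2=CE^2N\kappa^3\nu^{-2}\|h\|_2^2$.

\emph{Region 3: $|t-s|\le\kappa N^{-2}$, $d(x,y)\le r$.} Here the kernel may have its full size $N^3$, and the gain must come from $a$. Partition $\mathbb R$ into intervals $J_l$ of length $\kappa N^{-2}$, and let $J_l^*$ be the concentric interval three times as long. Let $(x_j)$ be a maximal $r$-separated subset of $M$. The balls $B(x_j,r)$ cover $M$. The balls $B_j^*=B(x_j,2r)$ overlap a bounded number of times: if $x$ lies in $k$ of them, then $k$ disjoint balls $B(x_j,r/2)$ of volume at least $cr^3$ lie in $B(x,5r/2)$, of volume at most $Cr^3$. If $(t,x)\in J_l\times B(x_j,r)$ and $(s,y)$ is as in Region 3, both points lie in the box $\Omega_{lj}=J_l^*\times B_j^*$.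 By Lemma~\ref{lem:kernel}(a), the Cauchy--Schwarz inequality and the bounded overlap of the boxes, the contribution is at most
\[
CN^3\sum_{l,j}\|mh\|^2_{L^1(\Omega_{lj})}\le CN^3\sum_{l,j}\|m\|^2_{L^2(\Omega_{lj})}\|h\|^2_{L^2(\Omega_{lj})}\le CN^3\sup_{l,j}\|m\|^2_{L^2(\Omega_{lj})}\;\|h\|_2^2 .
\]
Lemma~\ref{lem:ls} with radius $2r\le\delta$ and $|J|=3\kappa N^{-2}$, together with \eqref{eq:high}, gives
\[
N^3\|m\|^2_{L^2(\Omega_{lj})}\le CE^2N^3\Big(\frac rR+\frac{r\kappa}{N^2}+\frac\kappa{N^2r^2R^2}\Big)=CE^2N\Big(\nu\frac NR+\frac{\nu\kappa}N+\frac\kappa{\nu^2}\frac{N^2}{R^2}\Big)\le CE^2N\Big(\frac{2\nu\kappa}\mu+\frac\kappa{\nu^2}\Big),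
\]
where we used $N/R\le1/\mu$, $1/N\le1/\mu$, $\kappa\ge1$ and $N\le R$. The first term is the gain $N/R$ of \eqref{eq:gauss}, and the second is the price of recurrence.

The four quantities $\kappa^{-1/2}$, $\kappa^3\nu^{-2}$, $\nu\kappa/\mu$, $\kappa\nu^{-2}$ are all small when $1\ll\kappa$, $\kappa^{3/2}\ll\nu$ and $\kappa\nu\ll\mu$. With our choice they equal $\mu^{-1/8}$, $\mu^{-1/4}$, $\mu^{-1/4}$, $\mu^{-3/4}$, which proves \eqref{eq:Q}.
\end{proof}

The value of the exponent in $\Gamma$ plays no role. What we use is that, for dyadic $A$,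
\begin{equation}\label{eq:Gsum}
\sum_{L\le A}\Gamma(L,A)^{1/2}\le\sum_{L\le A}\big(L^{-1/32}+(L/A)^{1/32}\big)\le C .
\end{equation}

\section{The trilinear estimate}\label{sec:tri}

\begin{proof}[Proof of Theorem~\ref{thm:tri}]
Assume first that $a_0,b_0,c_0$ are finite sums of eigenfunctions. Let $a_A=P_Aa$, $b_N=P_Nb$, $c_L=P_Lc$, and
\[
\mathsf a_A=A\|a_A\|,\qquad\mathsf b_N=N\|b_N\|,\qquad\mathsf c_L=L\|c_L\| .
\]
By \eqref{eq:LP}, the $\ell^2$ norms of these sequences are at most twice the $H^1$ norms of the data, $\|\nabla a_A\|\le2\mathsf a_A$, and $a_A$ satisfies \eqref{eq:high} with $R=A$ if $A\ge2$. All norms are taken over $[0,T]\subset[0,1]$. We expand $bc=\sum_{N,L}b_Nc_L$; by the symmetry between $b$ and $c$ it suffices to bound $\sum_{L\le N}\|b_Nc_L\nabla a\|_{L^1L^2}$. For each $N$ we split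
\[
a=a^{>}_N+\sum_{N\le A<N^2}a_A+\sum_{A<N}a_A,\qquad a_N^{>}=\sum_{A\ge N^2}a_A .
\]
The part $a_N^>$ is kept in one piece. For $A\ge N^2$ we have $\Gamma(N,A)=N^{-1/16}$, which does not decay in $A$, so a further splitting would require $\sum_A\mathsf a_A<\infty$.

Two estimates are available for each term. Let $f$ be a smooth free solution satisfying \eqref{eq:high} with some $R\ge L$. Pairing $\nabla f$ with $c_L$, Proposition~\ref{prop:bil} and Lemma~\ref{lem:str} give
\begin{equation}\label{eq:pair}
\|b_Nc_L\nabla f\|_{L^1L^2}\le\||\nabla f|\,c_L\|_{L^2L^2}\|b_N\|_{L^2L^\infty}\le CT^{1/4}\,\Gamma(L,R)\,\|\nabla f\|\,\mathsf b_N\mathsf c_L ,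
\end{equation}
and \eqref{eq:high} is not needed if $L=1$. If the derivative falls on a low frequency, it is better to put the high-frequency factor in $L^\infty L^2$; by Lemma~\ref{lem:str},
\begin{equation}\label{eq:low}
\|b_Nc_L\nabla a_A\|_{L^1L^2}\le\|\nabla a_A\|_{L^2L^\infty}\|c_L\|_{L^2L^\infty}\|b_N\|_{L^\infty L^2}\le CT^{1/2}\,\frac AN\,\mathsf a_A\mathsf b_N\mathsf c_L .
\end{equation}
Each estimate provides decay in one parameter only. A quantity bounded by two numbers is bounded by their geometric mean, and this yields decay in two parameters.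

\emph{The derivative on the highest frequency.} If $R\ge N\ge L$, then \eqref{eq:pair} also holds with the roles of $b_N$ and $c_L$ exchanged, that is, with $\Gamma(N,R)$ in place of $\Gamma(L,R)$. Hence
\begin{equation}\label{eq:both}
\|b_Nc_L\nabla f\|_{L^1L^2}\le CT^{1/4}\,\Gamma(N,R)^{1/2}\Gamma(L,R)^{1/2}\,\|\nabla f\|\,\mathsf b_N\mathsf c_L .
\end{equation}

Take $f=a_N^>$ and $R=N^2$. For $N\ge2$ the spectrum of $f$ lies in $\lambda\ge N^2/2$, so \eqref{eq:high} holds; for $N=1$ also $L=1$, and it is not needed. The symbol of $\sum_{A\ge N^2}P_A$ takes values in $[0,1]$, so $\|\nabla f\|\le\|\nabla a\|$. Since $L\le N\le N^2/L$, we have $\Gamma(N,N^2)=N^{-1/16}$ and $\Gamma(L,N^2)=L^{-1/16}$. The sum of these terms is at most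
\[
CT^{1/4}\|\nabla a\|\Big(\sum_NN^{-1/32}\mathsf b_N\Big)\Big(\sum_LL^{-1/32}\mathsf c_L\Big)\le CT^{1/4}\|\nabla a\|\,\|\mathsf b\|_{\ell^2}\|\mathsf c\|_{\ell^2}.
\]

Take $f=a_A$ with $N\le A<N^2$, which forces $A\ge2$, and $R=A$. Now $A/N<N$, so $\Gamma(N,A)=(N/A)^{1/16}$. Summing \eqref{eq:both} over $L$ with \eqref{eq:Gsum} and $\mathsf c_L\le\|\mathsf c\|_{\ell^2}$, and then over $A,N$ with \eqref{eq:schur}, we get at most
\[
CT^{1/4}\|\mathsf c\|_{\ell^2}\sum_{N\le A}(N/A)^{1/32}\mathsf a_A\mathsf b_N\le CT^{1/4}\|\mathsf a\|_{\ell^2}\|\mathsf b\|_{\ell^2}\|\mathsf c\|_{\ell^2}.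
\]

\emph{The derivative on the middle frequency: $L\le A<N$.} The factor $A/N$ in \eqref{eq:low} sums over $A$ and $N$, but it leaves $\sum_{L\le A}\mathsf c_L$, with its logarithm. We combine \eqref{eq:low} with \eqref{eq:pair} for $f=a_A$, $R=A$ (if $A=1$, then $L=1$). The geometric mean is at most $CT^{1/4}(A/N)^{1/2}\Gamma(L,A)^{1/2}\mathsf a_A\mathsf b_N\mathsf c_L$. Sum over $L\le A$ by \eqref{eq:Gsum}, then over $A,N$ by \eqref{eq:schur} with $\epsilon=\frac12$.

\emph{The derivative on the lowest frequency: $A<L\le N$.} Here \eqref{eq:low} suffices, because $A/N\le(A/N)^{1/2}(L/N)^{1/2}$ and $\sum_{L\le N}(L/N)^{1/2}\le C$. The sum over $A,N$ is again \eqref{eq:schur}.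

This proves the estimate for finite sums of eigenfunctions. For general data, let $a_0^n,b_0^n,c_0^n$ be the partial sums of the eigenfunction expansions, which converge in $H^1$. Writing the difference of two products as a sum of three products, each with one difference, we see from the estimate that $b^nc^n\nabla a^n$ is a Cauchy sequence in $L^1_TL^2$. By H\"older's inequality ($\frac16+\frac16+\frac12=\frac56$) and $H^1\subset L^6$,
\begin{equation}\label{eq:65}
\|v_2v_3\nabla v_1\|_{L^{6/5}}\le C\|v_1\|_{H^1}\|v_2\|_{H^1}\|v_3\|_{H^1},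
\end{equation}
so the sequence converges to $bc\nabla a$ in $L^\infty_TL^{6/5}$. The two limits agree, and the estimate passes to the limit.
\end{proof}

By \eqref{eq:duhamel}, an element of $X_I$ is a superposition of free solutions that are switched on at different times. The norm of $L^1(I,L^2)$ does not increase when a function is multiplied by an indicator in time, so the trilinear estimate extends to $X_I$.

\begin{corollary}\label{cor:X}
Let $I=[t_0,t_0+\tau]$, $\tau\le1$. For $u_1,u_2,u_3\in X_I$,
\[
\|u_2u_3\nabla u_1\|_{L^1_IL^2}\le C\tau^{1/4}\prod_{j=1}^3\|u_j\|_{X_I}.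
\]
The same holds if one or both of the factors $u_2,u_3$ are omitted on both sides.
\end{corollary}

\begin{proof}
The last sentence follows by taking the omitted factors equal to the constant $1$, a free solution in $H^1$. Let $g=u_2u_3\nabla u_1$, which lies in $C(I,L^{6/5})$ by \eqref{eq:65}, and let $K$ be the right side of the claimed inequality. We do not yet know that $g(t)\in L^2$, so we argue by duality with bounded test fields. It suffices to show
\begin{equation}\label{eq:dual}
\Big|\int_I\!\int_M\langle g,G\rangle\Big|\le K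
\end{equation}
for every bounded measurable complex vector field $G$ on $I\times M$ with $\|G(t)\|\le1$ for all $t$. Indeed, let $g_n=1_{\{|g|\le n\}}g$, and take $G=\overline{g_n(t)}/\|g_n(t)\|$ at times when $\|g_n(t)\|\ge\varepsilon$ and $G=0$ at other times. Then \eqref{eq:dual} says that the integral of $\|g_n(t)\|$ over these times is at most $K$, and monotone convergence as $\varepsilon\to0$, $n\to\infty$ gives $\|g\|_{L^1_IL^2}\le K$.

Let $f_j=(i\partial_t+\Delta)u_j$. For $s\in I$ let $U_j^s(t)=-ie^{i(t-s)\Delta}f_j(s)$, and let $U_j^*(t)=e^{i(t-t_0)\Delta}u_j(t_0)$. These are free solutions with $H^1$ norms $\|f_j(s)\|_{H^1}$ and $\|u_j(t_0)\|_{H^1}$, and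
\[
u_j(t)=U_j^*(t)+\int_I1_{\{s\le t\}}U_j^s(t)\,ds ,
\]
with an integrand that is strongly measurable in $(t,s)$ with values in $H^1$. For fixed $t$, the form $(v_1,v_2,v_3)\mapsto\int_M\langle v_2v_3\nabla v_1,G(t)\rangle$ is trilinear and continuous on $(H^1)^3$, by \eqref{eq:65} and $G(t)\in L^\infty\subset L^6$. It therefore commutes with the three integrals in $s$, and the left side of \eqref{eq:dual} expands into eight terms. The term with three integrals is
\[
\int_I\int_{I^3}1_{\{s_1,s_2,s_3\le t\}}\int_M\big\langle U_2^{s_2}U_3^{s_3}\nabla U_1^{s_1},G\big\rangle\,dx\,ds_1ds_2ds_3\,dt .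
\]
Its integrand in $(t,s_1,s_2,s_3)$ is bounded by $C\sup|G|\prod_j\|f_j(s_j)\|_{H^1}$, so Fubini's theorem allows us to integrate in $t$ first. For fixed $s_j$, the integral over $(t,x)$ is at most $\|U_2^{s_2}U_3^{s_3}\nabla U_1^{s_1}\|_{L^1_IL^2}\le C\tau^{1/4}\prod_j\|f_j(s_j)\|_{H^1}$, by Theorem~\ref{thm:tri} translated in time. The term is thus at most $C\tau^{1/4}\prod_j\|f_j\|_{L^1_IH^1}$. In the other seven terms some $U_j^{s_j}$ are replaced by $U_j^*$, without indicator and integral, and $\|f_j\|_{L^1_IH^1}$ is replaced by $\|u_j(t_0)\|_{H^1}$. The eight bounds add up to $C\tau^{1/4}\prod_j\|u_j\|_{X_I}$.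
\end{proof}

\section{Local solutions}\label{sec:local}

In this section $F$ satisfies \eqref{eq:F}, $I=[t_0,t_0+\tau]$ with $\tau\le1$, and $X=X_I$. We regard $DF(z)$ as a real-linear map and $D^2F(z)$ as a real-bilinear map on $\mathbb C=\mathbb R^2$; they act on a gradient component by component in an orthonormal frame. The mean value theorem gives
\begin{equation}\label{eq:mvt}
\begin{aligned}
|F(z)-F(z')|&\le C(1+|z|^2+|z'|^2)|z-z'|,\\
|DF(z)-DF(z')|&\le C(1+|z|+|z'|)|z-z'|,\\
|D^2F(z)-D^2F(z')|&\le C|z-z'|.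
\end{aligned}
\end{equation}
For $u,h\in H^1$ the chain rule holds in the sense of distributions:
\begin{equation}\label{eq:chain}
\nabla F(u)=DF(u)\nabla u,\qquad\nabla\big(DF(u)h\big)=D^2F(u)[\nabla u,h]+DF(u)\nabla h ,
\end{equation}
with right sides in $L^{6/5}$. To see this, take smooth $u_n\to u$, $h_n\to h$ in $H^1\subset L^6$. By \eqref{eq:mvt} and H\"older's inequality, $F(u_n)\to F(u)$ in $L^2$, $DF(u_n)\to DF(u)$ in $L^3$ and $D^2F(u_n)\to D^2F(u)$ in $L^6$. Hence $DF(u_n)h_n\to DF(u)h$ in $L^2$, and the right sides of \eqref{eq:chain} converge in $L^{6/5}$.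

\begin{lemma}\label{lem:F}
For $u\in X$ we have $F(u)\in L^1(I,H^1)$, and there is a constant $C_0$, independent of $I$, such that for $u,v\in X$
\[
\|F(u)-F(v)\|_{L^1_IH^1}\le C_0\tau^{1/4}\big(1+\|u\|_X^2+\|v\|_X^2\big)\|u-v\|_X .
\]
\end{lemma}

\begin{proof}
Let $w=u-v$. By \eqref{eq:mvt}, $H^1\subset L^6$ and \eqref{eq:Xsup}, $\|F(u)-F(v)\|_{L^1_IL^2}\le C\tau(1+\|u\|_X^2+\|v\|_X^2)\|w\|_X$. By \eqref{eq:chain}, $\nabla(F(u)-F(v))=DF(u)\nabla w+(DF(u)-DF(v))\nabla v$, which is pointwise at most
\[
C(1+|u|^2)|\nabla w|+C(1+|u|+|v|)\,|w|\,|\nabla v| .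
\]
The five terms are the moduli of $\nabla w$, $u\,u\,\nabla w$, $w\,\nabla v$, $u\,w\,\nabla v$, $v\,w\,\nabla v$, and Corollary~\ref{cor:X} bounds their $L^1_IL^2$ norms by $C\tau^{1/4}\|w\|_X$ times $1$, $\|u\|_X^2$, $\|v\|_X$, $\|u\|_X\|v\|_X$, $\|v\|_X^2$. With $v=0$ and $F(0)=0$ this shows that $F(u(t))\in H^1$ for almost every $t$, with integrable norm. Strong measurability in $H^1$ holds because the eigenfunction coefficients of $F(u(t))$ are continuous in $t$ and the partial sums of the expansion converge in $H^1$ for almost every $t$.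
\end{proof}

Define $\mathcal S:H^1\to X$ and $\mathcal N:X\to X$ by
\[
\mathcal S\phi(t)=e^{i(t-t_0)\Delta}\phi,\qquad\mathcal N(u)(t)=-i\int_{t_0}^te^{i(t-s)\Delta}F(u(s))\,ds .
\]
The map $\mathcal S$ is a linear isometry, and $\|\mathcal N(u)-\mathcal N(v)\|_X=\|F(u)-F(v)\|_{L^1_IH^1}$. By \eqref{eq:duhamel}, $u\in X$ solves $i\partial_tu+\Delta u=F(u)$ with $u(t_0)=\phi$ if and only if $u=\mathcal S\phi+\mathcal N(u)$. For $\rho>0$ let
\begin{equation}\label{eq:tau}
\tau(\rho)=\min\big(1,\,[2C_0(1+8\rho^2)]^{-4}\big).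
\end{equation}

\begin{proposition}\label{prop:local}
Let $\tau=\tau(\rho)$. For $\|\phi\|_{H^1}\le\rho$ the equation $u=\mathcal S\phi+\mathcal N(u)$ has exactly one solution $u=\Phi(\phi)$ in the ball $\mathcal B=\{\|u\|_X\le2\rho\}$. Moreover, for $\phi,\phi'$ of norm at most $\rho$,
\begin{equation}\label{eq:lip2}
\|\Phi(\phi)\|_X\le2\|\phi\|_{H^1},\qquad\|\Phi(\phi)-\Phi(\phi')\|_X\le2\|\phi-\phi'\|_{H^1}.
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:F} and \eqref{eq:tau}, $\mathcal N$ is Lipschitz on $\mathcal B$ with constant $\frac12$, and $\mathcal N(0)=0$. So $u\mapsto\mathcal S\phi+\mathcal N(u)$ maps $\mathcal B$ into the ball of radius $\rho+\frac12\cdot2\rho$ and is a contraction. If $u=\Phi(\phi)$ and $u'=\Phi(\phi')$, then $\|u-u'\|_X\le\|\phi-\phi'\|_{H^1}+\frac12\|u-u'\|_X$, which is the second inequality. The first is the case $\phi'=0$, $u'=0$.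
\end{proof}

\begin{remark}
Under \eqref{eq:F} alone the theory is necessarily local. The function $F(z)=i|z|^2z$ satisfies \eqref{eq:F}, and $u=c(1-2c^2t)^{-1/2}$, $c>0$, is a solution, constant in space, that blows up at $t=1/(2c^2)$.
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Assume (H1)--(H3). By (H2), $|D^kF|\le C(1+|z|)^{1+\alpha-k}\le C(1+|z|)^{3-k}$. By (H1), the differential $dV(0)$ is invariant under rotations, so it vanishes and $F(0)=0$. Thus \eqref{eq:F} holds. Enlarging $B$, we assume that it is a ball of $H^1$ centered at $0$. It remains to show that the solutions of Theorem~\ref{thm:known}, known only to lie in $C(\mathbb R,H^1)$, are those of Proposition~\ref{prop:local}, and that one time step $\tau$ serves for all times.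

\emph{Step 1: identification.} Let $u$ be a global solution given by Theorem~\ref{thm:known}, let $\|u(t_0)\|_{H^1}\le\rho$, $\tau=\tau(\rho)$, and let $\tilde u=\Phi(u(t_0))$ on $I=[t_0,t_0+\tau]$. Uniqueness in Theorem~\ref{thm:known} is stated for global solutions, so we extend $\tilde u$: let $U=u$ on $(-\infty,t_0]$, $U=\tilde u$ on $I$, and let $U$ on $[t_0+\tau,\infty)$ be the solution of Theorem~\ref{thm:known} issued from $\tilde u(t_0+\tau)$ at time $t_0+\tau$. Then $U\in C(\mathbb R,H^1)$. On each closed piece $U$ is $C^1$ with values in $H^{-1}$ and $i\partial_tU=-\Delta U+F(U)$; the right side is continuous on $\mathbb R$ with values in $H^{-1}$, so the one-sided derivatives agree at the two junctions. Hence $U$ is a global solution with $U(t_0)=u(t_0)$. The equation is autonomous, so uniqueness gives $U=u$, and $u=\tilde u$ on $I$.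

\emph{Step 2: a bound for all times.} Since $|V|\le C(1+|z|)^4$ and $H^1\subset L^4$, mass and energy are bounded on $B$. Increasing $\beta$ preserves (H3), so we may assume $2\le\beta<10/3$. Interpolating $L^\beta$ between $L^2$ and $L^6\supset H^1$ by H\"older's inequality gives
\[
\|u\|_{L^\beta}^\beta\le C\|u\|^{\beta-p}\|u\|_{H^1}^p,\qquad p=\tfrac32(\beta-2),
\]
and $p<2$ exactly when $\beta<10/3$. By the conservation laws and (H3),
\[
\|u(t)\|_{H^1}^2=\|u_0\|^2+\mathcal E(u_0)-\int_MV(u(t))\le C_B+C\int_M(1+|u(t)|)^\beta\le C_B\big(1+\|u(t)\|_{H^1}^p\big),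
\]
with $C_B$ depending on $B$. As $p<2$, this forces
\begin{equation}\label{eq:rho}
\rho(B):=\sup_{u_0\in B}\ \sup_{t\in\mathbb R}\|u(t)\|_{H^1}<\infty .
\end{equation}

\emph{Step 3: positive times.} Let $\tau=\tau(\rho(B))$ and $u_0,v_0\in B$. By Steps 1 and 2, on each $I_n=[n\tau,(n+1)\tau]$ the solutions $u,v$ are the fixed points with data $u(n\tau),v(n\tau)$. By \eqref{eq:Xsup} and \eqref{eq:lip2}, $\sup_{I_n}\|u-v\|_{H^1}\le2\|u(n\tau)-v(n\tau)\|_{H^1}$, and by induction $\sup_{I_n}\|u-v\|_{H^1}\le2^{n+1}\|u_0-v_0\|_{H^1}$. Only $n\le T/\tau$ are needed to cover $[0,T]$, which gives the constant $2^{1+T/\tau}$.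

\emph{Step 4: negative times.} By (H1), $V(\bar z)=V(z)$. Applying $\partial/\partial\bar z$ and using that $V$ is real gives $F(z)=(\partial_zV)(\bar z)=\overline{F(\bar z)}$. Hence $u^\sharp(t)=\overline{u(-t)}$ satisfies $i\partial_tu^\sharp=\overline{i\partial_tu}(-t)=-\Delta u^\sharp+F(u^\sharp)$, with datum $\overline{u_0}\in B$. Step 3 applied to $u^\sharp,v^\sharp$ gives the estimate on $[-T,0]$. This proves Theorem~\ref{thm:A}. \qed

\begin{remark}
The hypotheses enter as follows. The bound $\alpha\le2$ is used in Lemma~\ref{lem:F}: it limits $\nabla F(u)$ to a gradient times two factors, which is what Theorem~\ref{thm:tri} handles. The bound $\beta<10/3$ is used in Step 2 and through Theorem~\ref{thm:known}; for $p\ge2$ the inequality of Step 2 no longer bounds $\|u(t)\|_{H^1}$. The potential $V=-\frac12|z|^4$ violates (H3) but is covered by Theorem~\ref{thm:B}(a). Gauge invariance gives $F(0)=0$, the time reversal of Step 4, and is part of the hypotheses of Theorem~\ref{thm:known}, from which we took global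 existence, uniqueness in $C(\mathbb R,H^1)$ and the conservation laws.
\end{remark}

\section{Differentiability of the flow}\label{sec:diff}

We return to the setting of Section~\ref{sec:local}. The third derivative of $F$ is used only here.

\begin{lemma}\label{lem:DF}
For $u,v,h\in X$ we have $DF(u)h\in L^1(I,H^1)$ and
\begin{align*}
\|DF(u)h\|_{L^1_IH^1}&\le C\tau^{1/4}(1+\|u\|_X^2)\|h\|_X,\\
\|(DF(u)-DF(v))h\|_{L^1_IH^1}&\le C\tau^{1/4}(1+\|u\|_X+\|v\|_X)\|u-v\|_X\|h\|_X .
\end{align*}
The map $\mathcal N:X\to X$ is $C^1$, and $D\mathcal N$ is Lipschitz on bounded sets.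
\end{lemma}

\begin{proof}
We have $|DF(u)h|\le C(1+|u|^2)|h|$ and, by \eqref{eq:chain}, $|\nabla(DF(u)h)|\le C(1+|u|)|h||\nabla u|+C(1+|u|^2)|\nabla h|$. The embedding $H^1\subset L^6$ for the function and Corollary~\ref{cor:X} for its gradient give the first estimate; measurability follows as in Lemma~\ref{lem:F}, since $t\mapsto DF(u(t))h(t)$ is continuous in $L^2$. Let $w=u-v$. By \eqref{eq:mvt}, $|(DF(u)-DF(v))h|\le C(1+|u|+|v|)|w||h|$, and by \eqref{eq:chain}
\[
\nabla\big[(DF(u)-DF(v))h\big]=\big(D^2F(u)-D^2F(v)\big)[\nabla u,h]+D^2F(v)[\nabla w,h]+\big(DF(u)-DF(v)\big)\nabla h ,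
\]
which is pointwise at most $C|w||h||\nabla u|+C(1+|v|)|h||\nabla w|+C(1+|u|+|v|)|w||\nabla h|$. Each term is the modulus of a product covered by Corollary~\ref{cor:X} and contains $w$ and $h$ once. This gives the second estimate.

Pointwise, $F(u+h)-F(u)-DF(u)h=\int_0^1(DF(u+\theta h)-DF(u))h\,d\theta$. By the second estimate the integrand is a continuous function of $\theta$ with values in $L^1(I,H^1)$, of norm at most $C(1+\|u\|_X+\|h\|_X)\|h\|_X^2$. So the integral converges in $L^1(I,H^1)$, to the same function, and $u\mapsto F(u)$ is differentiable from $X$ to $L^1(I,H^1)$ with derivative $h\mapsto DF(u)h$, which is Lipschitz in $u$ on bounded sets. Composing with the isometry $f\mapsto-i\int_{t_0}^te^{i(t-s)\Delta}f(s)\,ds$ from $L^1(I,H^1)$ to $X$ gives the claim for $\mathcal N$.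
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a) Take $t_0=0$ and $\tau=\tau(\rho)$. Existence, uniqueness in the ball and the Lipschitz constant $2$ are Proposition~\ref{prop:local}. On the open ball $\|u\|_X<2\rho$ the map $\mathcal N$ is Lipschitz with constant $\frac12$, so $\|D\mathcal N(u)\|\le\frac12$, and $1-D\mathcal N(u)$ is invertible by a Neumann series, with inverse of norm at most $2$. Let $\|u_0\|_{H^1}<\rho$; then $\|\Phi(u_0)\|_X<2\rho$ by \eqref{eq:lip2}. By the inverse function theorem, $u\mapsto u-\mathcal N(u)$ has a $C^1$ inverse $\Psi$ from a neighborhood of $\mathcal Su_0$ onto a neighborhood of $\Phi(u_0)$ contained in the open ball of radius $2\rho$. For $\phi$ near $u_0$, $\Psi(\mathcal S\phi)$ solves $u=\mathcal S\phi+\mathcal N(u)$ in that ball, so it equals $\Phi(\phi)$ by uniqueness. Hence $\Phi$ is $C^1$, and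
\[
D\Phi(u_0)=\big(1-D\mathcal N(\Phi(u_0))\big)^{-1}\mathcal S,\qquad\|D\Phi(u_0)\|\le2 .
\]
The identity $(1-P)^{-1}-(1-Q)^{-1}=(1-P)^{-1}(P-Q)(1-Q)^{-1}$ and \eqref{eq:lip2} give $\|D\Phi(u_0)-D\Phi(v_0)\|\le4\ell\,\|\Phi(u_0)-\Phi(v_0)\|_X\le8\ell\,\|u_0-v_0\|_{H^1}$, where $\ell$ is the Lipschitz constant of $D\mathcal N$ on the ball of radius $2\rho$.

(b) It suffices to prove the claims on an open ball $B\subset H^1$ centered at $0$. Let $\rho'>\rho(B)$ with $\rho(B)$ as in \eqref{eq:rho}, $\tau=\tau(\rho')$, $I_n=[n\tau,(n+1)\tau]$, and let $\Phi_n$ be the solution map of (a) on $I_n$, viewed by \eqref{eq:Xsup} as a map from the open ball $B'$ of radius $\rho'$ to $C(I_n,H^1)$. Let $E_n:B\to B'$ be the map $u_0\mapsto u(n\tau)$. By Step 1 of Section~\ref{sec:A}, $u|_{I_n}=\Phi_n(E_n(u_0))$, and $E_{n+1}$ is $\Phi_n\circ E_n$ followed by evaluation at $(n+1)\tau$, a linear map of norm $1$. Suppose that $E_n$ is $C^1$ with bounded Lipschitz derivative, as $E_0$ is. Then $E_n$ is Lipschitz, because $B$ is convex,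 and $D(\Phi_n\circ E_n)=(D\Phi_n\circ E_n)\,DE_n$ is a product of two bounded Lipschitz maps, hence bounded and Lipschitz. By induction, $u_0\mapsto u|_{I_n}$ is $C^1$ with bounded Lipschitz derivative for every $n\ge0$. For negative times the same holds because $u$ is obtained from the solution with datum $\overline{u_0}\in B$ by $t\mapsto-t$ and complex conjugation (Step 4), which are real-linear isometries. Finally, choose $m$ with $m\tau\ge T$. The space $C([-m\tau,m\tau],H^1)$ is isometric to the closed subspace of $\prod_{-m\le n<m}C(I_n,H^1)$, with the maximum norm, defined by matching values at the junctions. A $C^1$ map with values in a closed subspace is $C^1$ as a map into it, with the same derivative. Restricting to $[-T,T]$ completes the proof.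
\end{proof}

\begin{thebibliography}{9}

\bibitem{BGT}
Burq, G\'erard and Tzvetkov, Amer. J. Math. \textbf{126} (2004).

\bibitem{CP}
\emph{The Cauchy problem for the nonlinear Schr\"odinger equation on a compact manifold}, \texttt{https://download.atlantis-press.com/article/629.pdf}.

\bibitem{GT}
Gilbarg and Trudinger, Theorem 9.11 (interior elliptic $W^{2,p}$ estimates).

\end{thebibliography}
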